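# Two-coloring hypergraphs that are strongly colorable with one spare color

## 1. Hardness of $[t-1,t,2]$-coloring and the classification for two colors

**Theorem 1.** For every integer $t\ge 4$, the problem $[t-1,t,2]$-coloring is NP-hard under polynomial-time many-one reductions.

**Theorem 2 (classification for two colors).** Let $t\ge k\ge 2$. The YES and NO cases of $[k,t,2]$-coloring are disjoint if and only if $t\le 2k-2$. In that range the problem is in P if $t=k$ and NP-hard if $t>k$.

Let us unpack the statements. A $k$-uniform hypergraph $H$ has a finite vertex set, and its hyperedges are $k$-element sets of vertices. For $t\ge k$, it is *$t$-strongly colorable* if its vertices can be colored with $t$ colors so that no two vertices of any hyperedge get the same color. It is *$c$-colorable* if its vertices can be colored with $c$ colors so that no hyperedge is monochromatic. For example, let $H$ consist of all four triples on four vertices. Four different colors give a $4$-strong coloring, a $3$-strong coloring is impossible, and splitting the vertices two and two gives a $2$-coloring.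

The problem $[k,t,c]$-coloring is a *promise problem*. We are given a $k$-uniform hypergraph $H$ and must distinguish two cases:

- YES: $H$ is $t$-strongly colorable;
- NO: $H$ is not $c$-colorable.

Inputs in neither case may be answered arbitrarily. Such a problem is NP-hard under many-one reductions if a polynomial-time map sends the yes-instances of an NP-complete problem to YES inputs and the no-instances to NO inputs.

So Theorem 1 is about hypergraphs whose hyperedges have $t-1$ vertices, in which a strong coloring has just one more color than a hyperedge can use. Even under this promise, we cannot efficiently tell such hypergraphs from those that are not even $2$-colorable (unless $\mathrm P=\mathrm{NP}$). There is a consequence for search: unless $\mathrm P=\mathrm{NP}$, for no $k\ge 3$ is there a polynomial-time algorithm that finds a $2$-coloring of a given $(k+1)$-strongly colorable $k$-uniform hypergraph. Indeed, run such an algorithm on an arbitrary input for the number of steps that its time bound allows, and check whether it has produced a $2$-coloring. On a YES input it has, on a NO input it cannot, so this would solve $[k,k+1,2]$-coloring.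

The problem comes from "New hardness results for graph and hypergraph colorings" (http://eccc.weizmann.ac.il/report/2016/029/download). The known results are these: $[t,t,2]$-coloring is solvable in polynomial time for all $t\ge2$; $[3,4,2]$-coloring and $[4,5,2]$-coloring are NP-hard; more generally $[k,t,2]$-coloring is NP-hard for $t=\lceil 3k/2\rceil$. Hardness of $[t-1,t,2]$-coloring for $t\ge6$ is stated there as a conjecture; Theorem 1 contains it.

The proof uses as black boxes the NP-hardness of gap label cover, recalled in Section 6, and König's theorem on bipartite graphs, recalled in Section 10.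

## 2. The two ends of the range, $t=2k-1$ and $t=k$

**When the cases are disjoint.** This proves the first sentence of Theorem 2. If $t\le 2k-2$, take a $t$-strong coloring and split the $t$ colors into two classes of size at most $k-1$. A hyperedge carries $k$ distinct colors, so it meets both classes. Hence merging the colors of each class gives a $2$-coloring, and no YES input is a NO input. If $t\ge 2k-1$, take all $k$-subsets of a set of $t$ vertices. This is $t$-strongly colorable, but any $2$-coloring has a class with at least $k$ vertices, which contains a hyperedge. So this hypergraph is both a YES and a NO input.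

**Linear algebra at $t=k$.** That $[k,k,2]$-coloring is in P is one of the quoted results; here is a short proof, because it is the first tool that one would try to extend. Given a $k$-uniform $H$ with vertex set $V$, let
$$\mathcal L=\Bigl\{x\in\mathbb Q^V:\ \sum_{v\in e}x_v=0\ \text{ for every hyperedge } e\Bigr\}.$$
If some $x\in\mathcal L$ has no zero entry, coloring $v$ by the sign of $x_v$ is a $2$-coloring, because nonzero numbers with sum $0$ have both signs. If $H$ is $k$-strongly colorable, each hyperedge sees every color exactly once; replacing colors $1,\dots,k-1$ by the number $1$ and color $k$ by $-(k-1)$ gives such an $x$. To find one, compute a basis $b_1,\dots,b_s$ of $\mathcal L$ by Gaussian elimination and try $x(M)=\sum_i M^{i-1}b_i$ for $M=1,\dots,s|V|+1$. In the YES case, for each $v$ some $b_i$ is nonzero at $v$, so $M\mapsto x(M)_v$ is a nonzero polynomial with at most $s-1$ roots. At most $(s-1)|V|$ values of $M$ are bad, so one of them works. In the NO case none does.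

**Where this stops.** Let $t=k+1$ and try to replace the $k+1$ colors by numbers $y_1,\dots,y_{k+1}$. A hyperedge may miss any one color, so every $k$ of the $y_i$ must sum to $0$. Comparing two $k$-subsets that differ in one element shows that all $y_i$ are equal, and then $k y_1=0$, so all are $0$. For the four triples on four vertices we get $\mathcal L=\{0\}$, though that hypergraph is $2$-colorable. One spare color already destroys the linear structure.

**Theorem 2 from Theorem 1.** Let $k<t\le 2k-2$; then $k\ge 3$. Theorem 1 with $k+1\ge4$ in place of $t$ says that $[k,k+1,2]$-coloring is NP-hard. A $(k+1)$-strongly colorable hypergraph is $t$-strongly colorable, and the NO cases of $[k,k+1,2]$ and $[k,t,2]$ are the same. So the identity map is a reduction, and $[k,t,2]$-coloring is NP-hard. With the two paragraphs above, this proves Theorem 2, given Theorem 1. The rest of these notes proves Theorem 1.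

## 3. Polymorphisms as 2-colorings of a gadget

Fix $t\ge4$ from now on. Call the elements of $[t]=\{1,\dots,t\}$ *letters*. For a finite nonempty set $L$ of *coordinates*, an element of $[t]^L$ is a *word*. Two words $x,y$ are *disjoint* if $x_i\neq y_i$ for every $i\in L$.

Consider the hypergraph with vertex set $[t]^L$ whose hyperedges are all sets of $t-1$ pairwise disjoint words. For each $i\in L$ the map $\alpha\mapsto\alpha_i$ is a $t$-strong coloring of it. So a label $i\in L$ is encoded by a $t$-strong coloring. The hardness proof depends on what the $2$-colorings of this hypergraph look like.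

**Definition (polymorphism).** A map $f:[t]^L\to\{0,1\}$ is a *polymorphism* if no $t-1$ pairwise disjoint words all have the same $f$-value. We put $u(c)=f(c,\dots,c)$ for a letter $c$.

The $t$ constant words are pairwise disjoint, so $u$ takes each value on at most $t-2$ letters; hence it takes both values. For $|L|=1$ the polymorphisms are exactly the maps $h:[t]\to\{0,1\}$ that take each value at most $t-2$ times. For larger $L$, every $f(x)=h(x_i)$ with such an $h$ is a polymorphism, because disjoint words have distinct letters at $i$. Call these *dictators*.

**Definition (minor).** For $\pi:L\to L'$ the *minor* $f^\pi:[t]^{L'}\to\{0,1\}$ is $f^\pi(x)=f(x\circ\pi)$, where $(x\circ\pi)_i=x_{\pi(i)}$.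

If $x,y$ are disjoint, so are $x\circ\pi,y\circ\pi$; hence $f^\pi$ is again a polymorphism. It has the same $u$, and $(f^\pi)^\sigma=f^{\sigma\circ\pi}$. For example, if $\pi$ maps $\{1,2\}$ to one point, then $f^\pi(x)=f(x,x)$. If $f(x)=h(x_i)$ is a dictator, then $f^\pi(x)=h(x_{\pi(i)})$: the important coordinate travels along $\pi$. In a reduction from a constraint problem with constraints of the form $\pi(\text{label})=\text{label}'$, this is what we want.

Polymorphisms need not be dictators, so we would like to attach to each $f$ a set $\mathrm{sel}(f)$ of coordinates that is nonempty, of bounded size, and such that $\pi(\mathrm{sel}(f))$ meets $\mathrm{sel}(f^\pi)$. Picking a random element of $\mathrm{sel}(f)$ then satisfies a constraint with probability bounded below.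

## 4. Three polymorphisms that defeat simple choices

**All relevant coordinates.** A coordinate is *relevant* for $f$ if changing it alone can change $f$. The obvious choice is to let $\mathrm{sel}(f)$ be the set of relevant coordinates. It is nonempty, and if changing $x_j$ changes $f^\pi(x)$, then some coordinate in $\pi^{-1}(j)$ is relevant for $f$. So the relevant coordinates of $f^\pi$ lie in the image of those of $f$. What fails is boundedness.

**Example A.** Let $t\ge5$, $L=[n]$, and let $g:[t]^n\to\{0,1\}$ be arbitrary. Put
$$f(x)=\begin{cases}1&\text{if }x_1\in\{1,2\},\\ g(x)&\text{if }x_1=3,\\ 0&\text{if }x_1\ge4.\end{cases}$$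
Pairwise disjoint words of value $1$ have distinct first letters in $\{1,2,3\}$, so there are at most $3\le t-2$. Those of value $0$ have distinct first letters in $\{3,\dots,t\}$, so there are at most $t-2$. Thus $f$ is a polymorphism, and it depends on as many coordinates as we like.

In this example the first coordinate becomes visible if we only look at words in $\{1,4\}^n$: there $f$ depends on $x_1$ alone. So one might hope that for some letters $p,q$ with $u(p)\ne u(q)$ the restriction of $f$ to $\{p,q\}^n$ depends on few coordinates. That fails too.

**Example B.** Let $t=6$, $n\ge3$, and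
$$f(x)=\begin{cases}0&\text{if }x_1\in\{5,6\},\\ 1&\text{if }x_1\le4,\ x_2\le 4,\\ g(x)&\text{if }x_1\le 4,\ x_2\in\{5,6\},\end{cases}$$
where $g(x)$ is the parity of the number of $i\ge3$ with $x_i\le4$. A word of value $0$ has a letter from $\{5,6\}$ in position $1$ or in position $2$, so at most $2+2=4$ such words are pairwise disjoint. Pairwise disjoint words of value $1$ have distinct first letters in $\{1,2,3,4\}$, so there are again at most $4$. As $t-1=5$, this is a polymorphism. Here $u=1$ on $\{1,2,3,4\}$ and $u=0$ on $\{5,6\}$. For $a\le4$ and $b\ge5$ the restriction to $\{a,b\}^n$ depends on all $n$ coordinates. For $i\ge3$, put $x_1=a,x_2=b$ and flip $x_i$. For $i=1$, compare $(a,a,\dots)$ and $(b,a,\dots)$. For $i=2$, compare $(a,a,\dots)$, of value $1$, with $(a,b,\dots)$, where the tail is chosen to give $g=0$.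

What Example B does have is *one-sided* control: on $\{a,b\}^n$, the single condition $x_1=b$ forces $f(x)=0=u(b)$. So let us also accept small sets that force a value. A last difficulty then appears.

**Example C.** In Example A let $g(x)=1$ if and only if $x_i=1$ for some $i\ge2$. Then $u(1)=1$ and $u(3)=0$. For every single coordinate $i$, each $x\in\{1,3\}^n$ with $x_i=1$ has $f(x)=1$. So every singleton forces a value, and a choice of one such singleton carries no information.

The way out is to ask for a kind of forcing set that exists in small size but is not spread out over many disjoint places.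

## 5. Small sets that control a pair of letters

**Definition (types).** Let $p\ne q$ be letters, $f$ a polymorphism on $[t]^L$, and $S\subseteq L$.

- $S\in J_{p,q}(f)$ if $u(p)\neq u(q)$ and $f(x)=f(y)$ whenever $x,y\in\{p,q\}^L$ agree on $S$.
- $S\in D_{p,q}(f)$ if $u(p)\ne u(q)$ and $f(x)=u(p)$ for all $x\in\{p,q\}^L$ with $x_i=p$ for all $i\in S$.

The symbols $J_{p,q}$ and $D_{p,q}$ are the *types*. There are at most $r:=2t^2$ of them.

For a dictator $f(x)=h(x_i)$ with $h(p)\neq h(q)$, both families consist of the sets containing $i$. In Example B, $J_{a,b}(f)$ contains only $[n]$, while $\{1\}\in D_{b,a}(f)$. In Example C, $D_{1,3}(f)$ contains all singletons, while $\{1\}\in J_{1,4}(f)$.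

**Lemma 3.** Let $P$ be a type. (a) If $S\in P(f)$, then $\pi(S)\in P(f^\pi)$. (b) $\emptyset\notin P(f)$. (c) Any two members of $J_{p,q}(f)$ intersect.

*Proof.* (a) Recall that $f$ and $f^\pi$ have the same $u$. If words $x,y$ over $\{p,q\}$ agree on $\pi(S)$, then $x\circ\pi,y\circ\pi$ agree on $S$; so if $S\in J_{p,q}(f)$, then $f^\pi(x)=f^\pi(y)$. If $x$ is constantly $p$ on $\pi(S)$, then $x\circ\pi$ is constantly $p$ on $S$; so if $S\in D_{p,q}(f)$, then $f^\pi(x)=u(p)$. (b) If $\emptyset$ were a member, then $f$ would have equal values on the constant words $p$ and $q$, so $u(p)=u(q)$, which the definition excludes. (c) Suppose $S,S'$ are disjoint members. Let $x$ be $p$ on $S'$ and $q$ elsewhere. Then $x$ agrees with the constant word $q$ on $S$ and with the constant word $p$ on $S'$, so $u(q)=f(x)=u(p)$, a contradiction. $\square$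

Put $K=3t$ and $N=4t^2$.

**Proposition 4.** For every polymorphism $f$ there is a type $P$ such that $P(f)$ contains a set of size at most $K$, but does not contain $N$ pairwise disjoint sets of size at most $K$.

Section 6 derives Theorem 1 from this proposition; Sections 7 to 11 prove it.

## 6. From Proposition 4 to NP-hardness

**Step 1: selecting coordinates.** The purpose of this step is to define $\mathrm{sel}(f)$. For every polymorphism $f$ fix a type $P_f$ as in Proposition 4, and an inclusion-maximal family of pairwise disjoint members of $P_f(f)$ of size at most $K$. Let $\mathrm{sel}(f)$ be the union of the family. The family is nonempty because $P_f(f)$ has a member of size at most $K$. Its members are nonempty by Lemma 3(b), and there are fewer than $N$ of them. Hence $\mathrm{sel}(f)\neq\emptyset$ and $|\mathrm{sel}(f)|\le\kappa:=NK$.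

**Claim 5.** If $f'=f^\pi$ and $P_f=P_{f'}$, then $\pi(\mathrm{sel}(f))\cap\mathrm{sel}(f')\neq\emptyset$.

*Proof.* Let $S$ be a member of the family of $f$. By Lemma 3(a), $\pi(S)\in P_{f'}(f')$; also $|\pi(S)|\le K$, and $\pi(S)\ne\emptyset$. If $\pi(S)$ were disjoint from $\mathrm{sel}(f')$, we could add it to the family of $f'$, contradicting maximality. $\square$

The hypothesis $P_f=P_{f'}$ may fail when we pass to a single minor. But in a chain of $r+1$ polymorphisms, each a minor of the one before, two have the same type. So we need a constraint problem in which constraints come in long chains.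

**Step 2: the starting problem.** An instance of *label cover* is a bipartite multigraph with sides $U,U'$ and a nonempty edge set $E$, label sets $\Sigma$ (for $U$) and $\Sigma'$ (for $U'$), and for each edge $e$, with ends $y_e\in U$ and $y'_e\in U'$, a map $\pi_e:\Sigma\to\Sigma'$. A labelling $\lambda$ satisfies $e$ if $\pi_e(\lambda(y_e))=\lambda(y'_e)$. By the PCP theorem (Arora–Safra; Arora–Lund–Motwani–Sudan–Szegedy) and Raz's parallel repetition theorem, for every $\varepsilon>0$ there is $m$ such that, with label sets of size at most $m$, it is NP-hard to distinguish instances in which all edges can be satisfied together (the YES case) from instances in which no labelling satisfies more than an $\varepsilon$ fraction of the edges (the NO case). We take $\ell=r$ and choose $\varepsilon$ with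
$$\binom{\ell+1}{2}\,\varepsilon<\kappa^{-2}. \tag{1}$$
Then $\ell,\varepsilon,m$ depend only on $t$.

**Step 3: layering.** This step creates the chains. For $0\le i\le\ell$ let layer $i$ be $(U')^i\times U^{\ell-i}$; we treat the layers as disjoint. A vertex $x$ of layer $i$ has label set $L_x=(\Sigma')^i\times\Sigma^{\ell-i}$. A tuple $(e_1,\dots,e_\ell)\in E^\ell$ gives a *chain* $x_0,\dots,x_\ell$ with
$$x_i=(y'_{e_1},\dots,y'_{e_i},\,y_{e_{i+1}},\dots,y_{e_\ell}).$$
For $i<j$ it also gives the map $\pi_{ij}:L_{x_i}\to L_{x_j}$ that applies $\pi_{e_{i+1}},\dots,\pi_{e_j}$ to the components $i+1,\dots,j$ and fixes the other components. Thus $\pi_{ij}$ is the composition of the consecutive maps from $x_i$ to $x_j$. In the NO case, for every labelling $\lambda$ of all layers and all $i<j$,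
$$\Pr_{e_1,\dots,e_\ell}\bigl[\pi_{ij}(\lambda(x_i))=\lambda(x_j)\bigr]\le\varepsilon, \tag{2}$$
where the $e_s$ are independent and uniform in $E$. To see this, fix all $e_s$ with $s\neq i+1$. Then $x_i$ depends only on $y_{e_{i+1}}$, and $x_j$, since $j\ge i+1$, only on $y'_{e_{i+1}}$. So the $(i+1)$-st components of $\lambda(x_i)\in L_{x_i}$ and $\lambda(x_j)\in L_{x_j}$ define a labelling of the original instance, with labels in $\Sigma$ and $\Sigma'$ respectively. If the event in (2) holds, comparing the $(i+1)$-st components shows that this labelling satisfies $e_{i+1}$. That has probability at most $\varepsilon$.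

**Step 4: the reduction.** This step builds the hypergraph. For each layered vertex $x$ take vertices $(x,\alpha)$ with $\alpha\in[t]^{L_x}$, and as hyperedges all $\{(x,\alpha^1),\dots,(x,\alpha^{t-1})\}$ with $\alpha^1,\dots,\alpha^{t-1}$ pairwise disjoint. For all consecutive $x_i,x_{i+1}$ in chains, with map $\pi=\pi_{i,i+1}$, identify $(x_{i+1},\beta)$ with $(x_i,\beta\circ\pi)$ for every $\beta\in[t]^{L_{x_{i+1}}}$; that is, pass to the classes of the equivalence relation generated by these pairs. If some hyperedge now contains two identified vertices, discard everything and output the complete $(t-1)$-uniform hypergraph on $2t-3$ vertices. This special hypergraph is not $2$-colorable, since one color class has at least $t-1$ vertices. Otherwise output the quotient, which is $(t-1)$-uniform. As $t,\ell,m$ are constants, there are polynomially many layered vertices and chains, and constantly many words for each layered vertex. So the reduction takes polynomial time.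

**Step 5: completeness.** We check that YES goes to YES. Let a labelling satisfy all edges, and let $\lambda$ be the induced labelling of the layers, applied componentwise. Then $\pi_{i,i+1}(\lambda(x_i))=\lambda(x_{i+1})$ along every chain. Color $(x,\alpha)$ by the letter $\alpha_{\lambda(x)}\in[t]$. This respects the identifications, since
$$(\beta\circ\pi_{i,i+1})_{\lambda(x_i)}=\beta_{\pi_{i,i+1}(\lambda(x_i))}=\beta_{\lambda(x_{i+1})}.$$
The words of a hyperedge are pairwise disjoint, so its vertices have distinct colors. In particular no two of them are identified. So the output is the quotient, and it is $t$-strongly colorable.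

**Step 6: soundness.** We check that NO goes to NO. Suppose the output is $2$-colorable. Then it is not the special hypergraph. Let $f_x(\alpha)$ be the color of the class of $(x,\alpha)$. No hyperedge is monochromatic, so each $f_x$ is a polymorphism. The identifications say that $f_{x_{i+1}}(\beta)=f_{x_i}(\beta\circ\pi_{i,i+1})$. Composing, we get $f_{x_j}=f_{x_i}^{\pi_{ij}}$ for all $i<j$ along each chain. A chain has $\ell+1>r$ members, so two of them, $x_i,x_j$ with $i<j$, have $P_{f_{x_i}}=P_{f_{x_j}}$. By Claim 5 there are $\alpha\in\mathrm{sel}(f_{x_i})$ and $\beta\in\mathrm{sel}(f_{x_j})$ with $\pi_{ij}(\alpha)=\beta$. Now choose $\lambda(x)\in\mathrm{sel}(f_x)$ uniformly, independently for all $x$. For every chain, with probability at least $\kappa^{-2}$ we hit this $\alpha$ and $\beta$, so some $i<j$ has $\pi_{ij}(\lambda(x_i))=\lambda(x_j)$. By averaging, some fixed $\lambda$ achieves this on at least a $\kappa^{-2}$ fraction of the chains. In the NO case, (2) and a union bound over pairs $i<j$ bound this fraction by $\binom{\ell+1}2\varepsilon$, and by (1) that is less than $\kappa^{-2}$. So in the NO case the output is not $2$-colorable.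

This proves Theorem 1, given Proposition 4.

## 7. A spare letter at a switch: four and five letters by hand

From here on $L=[n]$. We write $x[w\to c]$ for the word $x$ with its entry at $w$ replaced by $c$. For a word $z$ over two letters $a,b$, let $\bar z$ be $z$ with $a$ and $b$ exchanged; $z$ and $\bar z$ are disjoint.

Let $t=4$. Each value is taken by $u$ exactly twice; say $u=1$ on $\{1,2\}$ and $u=0$ on $\{3,4\}$. Suppose $f$ restricted to $\{1,3\}^n$ depends on coordinate $w$: there is $z\in\{1,3\}^n$ with $f(z[w\to1])\neq f(z[w\to3])$. We can then choose the entry of $z$ at $w$, from $\{1,3\}$, so that $z$ has either value. Think of $w$ as a *switch* for $z$. Look at the three words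
$$z \text{ switched to value }1,\qquad \bar z[w\to4],\qquad (2,2,\dots,2).$$
Away from $w$ the letters in a column are $1,3,2$ in some order; at $w$ they are $1$ or $3$, then $4$, then $2$. So the words are pairwise disjoint. The first and third have value $1$, hence $f(\bar z[w\to4])=0$. In the same way, switching $z$ to $0$ and using the constant word $4$, we get $f(\bar z[w\to2])=1$. The switch costs a letter in column $w$, a spare letter pays for it, and the value of the word that receives the spare letter is then forced.

For $t=5$ this is no longer enough. Say $u=1$ on $\{1,2\}$ and $u=0$ on $\{3,4,5\}$, and keep $5$ as the spare letter. To get four words of value $1$, we must use $1,2,3,4$. Pair $1$ with $3$ through a switch $(z,w)$, and $2$ with $4$ through a switch $(z',w')$, $w\neq w'$. The four disjoint words are $z$, $\bar z[w\to5]$, $z'$, $\bar z'[w'\to5]$, with $z,z'$ switched to $1$. All we learn is that one of $f(\bar z[w\to5])$, $f(\bar z'[w'\to 5])$ is $0$. We have no control over which.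

Here is the idea that restores control. Move from $\bar z[w\to5]$ to the constant word $5$ by changing letters to $5$ one at a time. If the value never changes, then $f(\bar z[w\to 5])=u(5)$ is known. If it does change, at a word $y$ and a coordinate $w'$, then $y$ is a second word with a switch of its own, and $z,y$ together use only the three letters $1,3,5$. So either the value is pinned down, or we gain a switch. A family of $k$ switchable words that uses $k+1$ letters is a good object, because it leaves one spare letter in each column outside its switches. We take the largest such family; then no gain is possible and all values are pinned down.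

## 8. States of maximal size

Let $f:[t]^n\to\{0,1\}$ be a polymorphism.

**Definition (state).** A *state of order* $k\ge0$ consists of a set $\Lambda\subseteq[t]$ with $|\Lambda|=k+1$, distinct coordinates $v_1,\dots,v_k$, forming the set $V=\{v_1,\dots,v_k\}$, and words $z_1,\dots,z_k\in\Lambda^n$ (the entry of $z_j$ at $v_j$ is irrelevant) such that:

- (S1) for $i\notin V$ the letters $z_1(i),\dots,z_k(i)$ are distinct; $\eta_i$ denotes the remaining letter of $\Lambda$;
- (S2) for each $j$ the $k-1$ letters $z_s(v_j)$, $s\ne j$, are distinct; $c_j\neq d_j$ denote the two remaining letters of $\Lambda$;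
- (S3) for each $j$, $f(z_j[v_j\to c_j])\ne f(z_j[v_j\to d_j])$.

So $z_j$ is a word with a switch at $v_j$. However the switches are set, the $k$ words are pairwise disjoint by (S1) and (S2), and each can be given the value we like by (S3).

For every letter $h$, taking $\Lambda=\{h\}$ and $k=0$ gives a state, with $\eta_i=h$ for all $i$. For a second example let $f(x)=h(x_1)$ be a dictator for $t=4$ with $h=1$ on $\{1,2\}$ and $h=0$ on $\{3,4\}$. Then $\Lambda=\{1,3\}$, $v_1=1$ and any $z_1\in\{1,3\}^n$ form a state of order $1$. No state has order $2$, since (S3) would need two relevant coordinates.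

Fix a state with $|\Lambda|$ maximum; this exists since $|\Lambda|\le t$. Let $k$ be its order and $\Gamma=[t]\setminus\Lambda$, so that
$$|\Gamma|=t-1-k,\qquad |V|=k\le t-1 .$$
For $e\in\Gamma^V$ let $\omega(e)$ be the $f$-value of the word that equals $\eta_i$ at $i\notin V$ and equals $e$ on $V$. Write $x_V$ for the restriction of $x$ to $V$ and $c^V$ for the constant tuple. In the dictator example, $V=\{1\}$, $\Gamma=\{2,4\}$ and $\omega(e)=h(e)$. So $\omega$ may take both values.

**(i)** *Let $c\in\Gamma$. Then $f(x)=u(c)$ for all words $x$ with $x_i\in\{\eta_i,c\}$ for $i\notin V$ and $x_V=c^V$. In particular $\omega(c^V)=u(c)$.*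

*Proof.* The words $x$ in question form a cube that contains the constant word $c$. Suppose $f$ is not constant on it. As we can move between any two words of the cube by changing one coordinate at a time, there are $x$ in the cube and $w\notin V$ with $f(x[w\to\eta_w])\neq f(x[w\to c])$. Put $z_{k+1}=x$, $v_{k+1}=w$ and $\Lambda'=\Lambda\cup\{c\}$. We claim that this is a state of order $k+1$. The size of $\Lambda'$ is right, and $x\in(\Lambda')^n$.

- (S1): for $i\notin V\cup\{w\}$, the letters $z_1(i),\dots,z_k(i)$ are those of $\Lambda\setminus\{\eta_i\}$, each once, and $x_i\in\{\eta_i,c\}$ is different from them.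
- (S2) at $v_j$, $j\le k$: the old letters $z_s(v_j)$, $s\le k$, $s\neq j$, are those of $\Lambda\setminus\{c_j,d_j\}$, and $x$ has $c\notin\Lambda$ there. The remaining letters of $\Lambda'$ are still $c_j,d_j$.
- (S2) at $w$: the letters $z_1(w),\dots,z_k(w)$ are those of $\Lambda\setminus\{\eta_w\}$, so the remaining letters of $\Lambda'$ are $\eta_w,c$.
- (S3): for $j\le k$ it is unchanged, and for $k+1$ it is the choice of $x$ and $w$.

This contradicts maximality. The last sentence holds because the word defining $\omega(c^V)$ lies in the cube. $\square$

Let $A=u^{-1}(1)$, $B=u^{-1}(0)$, $A'=A\cap\Gamma$ and $B'=B\cap\Gamma$. For $(a,b)\in A'\times B'$, $z\in\{a,b\}^n$ and a coordinate $w$, call $(z,w)$ *sensitive for $(a,b)$* if $w\notin V$ and $f(z[w\to a])\neq f(z[w\to b])$.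

**(ii)** *If $(z,w)$ is sensitive for $(a,b)$, then $f(\bar z[w\to\eta_w])=\omega(\bar z_V)$.*

*Proof.* Consider all $x$ with $x_i\in\{\eta_i,\bar z_i\}$ for $i\notin V\cup\{w\}$, with $x_w=\eta_w$, and with $x_V=\bar z_V$. This cube contains $\bar z[w\to\eta_w]$, and also the word that defines $\omega(\bar z_V)$. So it is enough that $f$ is constant on it. If not, there are $y$ in the cube and $w'\notin V\cup\{w\}$ with $f(y[w'\to\eta_{w'}])\ne f(y[w'\to\bar z_{w'}])$. Put
$$z_{k+1}=z,\quad v_{k+1}=w,\quad z_{k+2}=y,\quad v_{k+2}=w',\quad \Lambda'=\Lambda\cup\{a,b\}.$$
We claim that this is a state of order $k+2$. Indeed $|\Lambda'|=k+3$, and the new words are over $\Lambda'$.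

- (S1): off $V\cup\{w,w'\}$ the old words use $\Lambda\setminus\{\eta_i\}$, the word $z$ has $z_i\in\{a,b\}$, and $y$ has $\eta_i$ or $\bar z_i\neq z_i$. All $k+2$ letters are distinct.
- (S2) at $v_j$, $j\le k$: the words $z$ and $y$ have $z(v_j)$ and $\bar z(v_j)$, that is, $a$ and $b$ in some order. So $c_j,d_j$ remain.
- (S2) at $w$, the switch of $z$: the old words use $\Lambda\setminus\{\eta_w\}$ and $y$ has $\eta_w$. So $a,b$ remain.
- (S2) at $w'$, the switch of $y$: the old words use $\Lambda\setminus\{\eta_{w'}\}$ and $z$ has $z_{w'}$. So $\eta_{w'},\bar z_{w'}$ remain.
- (S3): it is unchanged for $j\le k$; for $z$ it is sensitivity, and for $y$ it is the choice of $y$ and $w'$.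

This contradicts maximality. $\square$

## 9. Labels on pairs of letters

We now start the proof of Proposition 4. Suppose that it fails for $f$. That is, for every type $P$, if $P(f)$ has a member of size at most $K$, then it has $N$ pairwise disjoint ones. This gives two facts.

- **(H1)** Whenever $u(p)\ne u(q)$, the restriction of $f$ to $\{p,q\}^n$ depends on more than $K$ coordinates.
- **(H2)** Whenever $D_{p,q}(f)$ contains a set of size at most $K$, it contains $N$ pairwise disjoint such sets.

(H2) is immediate. For (H1), the set $S$ of relevant coordinates of the restriction belongs to $J_{p,q}(f)$: if two words over $\{p,q\}$ agree on $S$, we can pass from one to the other by changing irrelevant coordinates one at a time. By Lemma 3(c), $J_{p,q}(f)$ does not contain two disjoint sets, and $N\ge2$, so it has no member of size at most $K$. Hence $|S|>K$.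

Keep the maximal state of Section 8. The plan is to build $t-1$ pairwise disjoint words of the same value $\theta$. The $k$ words of the state can all be switched to $\theta$. For the letters of $\Gamma$ we want to use the trick of Section 7: for a pair $(a,b)$ take a sensitive $(z,w)$, switch $z$ to $\theta$, and use $\bar z[w\to\eta_w]$ as the second word. By (ii) its value is $\omega(\bar z_V)$. So we record which values are available.

**Definition (labels).** For $(a,b)\in A'\times B'$ and $\theta\in\{0,1\}$, let $R_\theta(a,b)$ be the set of all $w\notin V$ for which there is a $z$ with $(z,w)$ sensitive for $(a,b)$ and $\omega(\bar z_V)=\theta$. Put $\theta\in\Theta_{ab}$ if $|R_\theta(a,b)|\ge t$.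

A coordinate may lie in both $R_0(a,b)$ and $R_1(a,b)$. We need three facts about labels.

**Step 1: $\Theta_{ab}$ is nonempty.** This says that every pair is usable for some value. Each coordinate on which $f$ restricted to $\{a,b\}^n$ depends lies in $V\cup R_0(a,b)\cup R_1(a,b)$. If $\Theta_{ab}=\emptyset$, this set has size at most $(t-1)+2(t-1)=3(t-1)\le K$, which contradicts (H1), as $u(a)\neq u(b)$.

**Step 2: a missing label $0$ gives small forcing sets.** Suppose $0\notin\Theta_{ab}$ and let $S=V\cup R_0(a,b)$, so $|S|\le2(t-1)\le K$. We show that $S\in D_{a,b}(f)$. Suppose $x\in\{a,b\}^n$ is $a$ on $S$ but $f(x)=0$. Walk from the constant word $a$, of value $1$, to $x$ by changing coordinates outside $S$ one at a time, from $a$ to $b$. At some step the value changes. This gives a $(z,w)$ with $f(z[w\to a])\neq f(z[w\to b])$, with $w\notin S$, and with $z_V=a^V$ because $V\subseteq S$. So $(z,w)$ is sensitive, $\bar z_V=b^V$, and $\omega(b^V)=u(b)=0$ by (i). Hence $w\in R_0(a,b)\subseteq S$, a contradiction.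

**Step 3: a missing label $1$ gives small forcing sets on the other side.** Suppose $1\notin\Theta_{ab}$ and let $S=V\cup R_1(a,b)$, again of size at most $K$. Then $S\in D_{b,a}(f)$. Indeed, suppose $x\in\{a,b\}^n$ is $b$ on $S$ and $f(x)=1$. A walk from the constant word $b$, of value $0$, to $x$ outside $S$ gives a sensitive $(z,w)$ with $w\notin S$ and $z_V=b^V$. So $\omega(\bar z_V)=\omega(a^V)=u(a)=1$ by (i), and $w\in R_1(a,b)\subseteq S$, a contradiction.

Combining Steps 1–3 with (H2): if $\Theta_{ab}=\{1\}$, then $D_{a,b}(f)$ contains $N$ pairwise disjoint sets of size at most $K$; if $\Theta_{ab}=\{0\}$, then $D_{b,a}(f)$ does.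

Why are the forcing sets useful? Aim at $\theta=1$. Constant words $a$ with $a\in A'$ have value $1$ for free, but every $b\in B'$ has to be attached to some $a\in A'$. If $1\in\Theta_{ab}$, one pair of words does this for one $b$. When $|B'|>|A'|$, some $a$ must serve several letters $b$, and the switch trick serves only one. But if $S\in D_{a,b}(f)$, the word that is $a$ on $S$ and $b$ elsewhere has value $1$. It borrows the letter $a$ only on $S$, and by (i) the word of $a$ may take the spare letter $\eta_i$ there. With disjoint sets $S$, one $a$ can serve many $b$. So an $a$ may serve several $b$ if all the labels involved are exactly $\{1\}$. For $\theta=0$ the roles of $A'$ and $B'$ are exchanged. It remains to see that one of the two values can be achieved.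

## 10. A covering lemma for labelled bipartite graphs

In this section $A',B'$ are any finite disjoint sets, possibly empty, and $\emptyset\neq\Theta_{ab}\subseteq\{0,1\}$ for all $(a,b)\in A'\times B'$.

**Definition (covers).** A *1-cover* is a map $g:B'\to A'$ with $1\in\Theta_{g(b)b}$ for all $b$, such that if $|g^{-1}(a)|\ge2$, then $\Theta_{ab}=\{1\}$ for all $b\in g^{-1}(a)$. A *0-cover* is a map $g:A'\to B'$ with $0\in\Theta_{ag(a)}$ for all $a$, such that if $|g^{-1}(b)|\ge2$, then $\Theta_{ab}=\{0\}$ for all $a\in g^{-1}(b)$.

For instance let $A'=\{a\}$ and $B'=\{b_1,b_2\}$. If $\Theta_{ab_1}=\Theta_{ab_2}=\{1\}$, mapping both $b_i$ to $a$ is a 1-cover. Otherwise $0\in\Theta_{ab_i}$ for some $i$, and $a\mapsto b_i$ is a 0-cover. If all labels are $\{1\}$ and $|B'|>|A'|\ge1$, there is no 0-cover and no injective 1-cover. So fibers with more than one element cannot be avoided.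

Recall König's theorem: in a bipartite graph the maximum size of a matching equals the minimum size of a vertex cover (a set of vertices meeting all edges).

**Lemma 6.** There is a 1-cover or a 0-cover.

*Proof.* We use induction on $|A'|+|B'|$. If $B'=\emptyset$, the empty map is a 1-cover; if $A'=\emptyset$, the empty map is a 0-cover. Let both be nonempty. Exchanging $(A',1)$ with $(B',0)$ exchanges the two kinds of cover, so we may assume $|A'|\le|B'|$. Let $G_0$ be the bipartite graph of all pairs $(a,b)$ with $0\in\Theta_{ab}$.

**Step 1: the good case.** If $G_0$ has a matching that saturates $A'$, it is an injective map $A'\to B'$ with label $0$ on all its pairs, so it is a 0-cover.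

**Step 2: a block of labels $\{1\}$.** This step uses the lack of such a matching. By König's theorem a minimum vertex cover $Y$ of $G_0$ has $|Y|\le|A'|-1$. Put
$$A''=A'\setminus Y,\qquad B''=B'\cap Y .$$
Then $|A''|=|A'|-|Y|+|B''|\ge|B''|+1$. A pair $(a,b)$ with $a\in A''$ and $b\in B'\setminus B''$ has no end in $Y$, so it is not an edge of $G_0$, and hence $\Theta_{ab}=\{1\}$. Finally $|B''|<|A''|\le|A'|\le|B'|$, so $|A''|+|B''|<|A'|+|B'|$ and the induction hypothesis applies to $(A'',B'')$.

**Step 3: extending a cover of $(A'',B'')$.** Suppose first that there is a 1-cover $g:B''\to A''$. Its image has at most $|B''|<|A''|$ elements. Choose $a_0\in A''\setminus g(B'')$ and put $g(b)=a_0$ for all $b\in B'\setminus B''$. The fiber of $a_0$ carries only labels $\{1\}$, by Step 2, and the other fibers have not changed. So this is a 1-cover for $(A',B')$.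

Suppose instead that there is a 0-cover $g:A''\to B''$. Let $M$ be a maximum matching of $G_0$; then $|M|=|Y|$. Each edge of $M$ contains a vertex of $Y$, and the edges of $M$ have no common vertices. So each vertex of $Y$ lies on exactly one edge of $M$, and each edge of $M$ has exactly one end in $Y$. Thus $M$ matches $Y\cap A'=A'\setminus A''$ injectively into $B'\setminus B''$, with label $0$ available on all these pairs. Extend $g$ by this matching. The new images are distinct and lie outside $B''$, so the new fibers are single elements and the old fibers are unchanged. This is a 0-cover for $(A',B')$. $\square$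

## 11. Assembling $t-1$ disjoint words of one value

We return to $f$, its maximal state and its labels, and finish the proof of Proposition 4.

**Step 1: we may assume that there is a 1-cover.** By Section 9, Step 1, all $\Theta_{ab}$ are nonempty, so Lemma 6 applies. Suppose it gives a 0-cover. Replace $f$ by $1-f$. This is again a polymorphism, with $A$ and $B$ exchanged. The families $J_{p,q}$ and $D_{p,q}$ do not change, because $D_{p,q}$ is defined through $u(p)$; so (H1) and (H2) still hold. The states are the same, because (S3) only compares values; so our state is still maximal. Now $\omega$ becomes $1-\omega$, sensitivity is unchanged, and so the labels $0$ and $1$ are exchanged along with $A'$ and $B'$. The 0-cover becomes a 1-cover. So let $g:B'\to A'$ be a 1-cover. Call $a\in g(B')$ a *pair center* if $|g^{-1}(a)|=1$ and a *hub* if $|g^{-1}(a)|\ge2$.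

**Step 2: choices for pair centers.** We choose switches that do not interfere. For each pair center $a$ with $g^{-1}(a)=\{b\}$ we have $1\in\Theta_{ab}$, so $|R_1(a,b)|\ge t$. There are at most $t-1$ pair centers, so we can choose $w_a\in R_1(a,b)$ for all of them with all $w_a$ distinct. Choose $z^a\in\{a,b\}^n$ such that $(z^a,w_a)$ is sensitive for $(a,b)$ and $\omega(\overline{z^a}_V)=1$. Note that $w_a\notin V$.

**Step 3: choices for hubs.** We choose forcing sets that avoid everything else. For a hub $a$ and $b\in g^{-1}(a)$ we have $\Theta_{ab}=\{1\}$, so $D_{a,b}(f)$ has $N$ pairwise disjoint members of size at most $K$. Go through all such $b$ one after another, and choose $S_b\in D_{a,b}(f)$ with $|S_b|\le K$, disjoint from $V$, from all $w_{a'}$ of pair centers $a'$, and from all sets $S_{b'}$ already chosen. At any time the number of forbidden coordinates is at most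
$$(t-1)+(t-1)+(t-1)K=2(t-1)+3t(t-1)=3t^2-t-2<4t^2=N,$$
and each of them lies in at most one of the $N$ disjoint candidates. So some candidate avoids them all.

**Step 4: the words.** We list words, all of value $1$.

1. For $j=1,\dots,k$: the word $z_j$ with its entry at $v_j$ chosen in $\{c_j,d_j\}$ so that the value is $1$. This is possible by (S3).
2. For each pair center $a$ with $g^{-1}(a)=\{b\}$, two words: first, $z^a$ with its entry at $w_a$ chosen in $\{a,b\}$ so that the value is $1$, which is possible by sensitivity; second, $\overline{z^a}[w_a\to\eta_{w_a}]$, whose value is $\omega(\overline{z^a}_V)=1$ by (ii).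
3. For each hub $a$: for each $b\in g^{-1}(a)$ the word that is $a$ on $S_b$ and $b$ elsewhere, of value $u(a)=1$ because $S_b\in D_{a,b}(f)$; and one word that is $\eta_i$ at $i\in\bigcup_{b\in g^{-1}(a)}S_b$ and $a$ elsewhere. The sets $S_b$ avoid $V$, so the latter word is $a$ on $V$ and has value $u(a)=1$ by (i).
4. For each $a\in A'\setminus g(B')$: the constant word $a$, of value $u(a)=1$.

**Step 5: counting.** The number of words should be $t-1$. Item 1 has $k$ words. Every $b\in B'$ lies in exactly one fiber of $g$. A pair center and its $b$ give two words, a hub with its fiber gives $1+|g^{-1}(a)|$ words, and each remaining $a$ gives one. So items 2–4 have exactly one word for each letter of $\Gamma$, and the total is $k+|\Gamma|=k+(t-1-k)=t-1$.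

**Step 6: disjointness.** We check each column. The coordinates in $V$, the coordinates $w_a$, and the coordinates in the sets $S_b$ are all different from each other, by Steps 2 and 3, and the sets $S_b$ are pairwise disjoint.

- *At a coordinate $i$ outside $V$, all $w_a$ and all $S_b$:* item 1 uses each letter of $\Lambda\setminus\{\eta_i\}$ once, by (S1). The two words of a pair have $a$ and $b$ in some order; the words of a hub have $a$ and the letters $b\in g^{-1}(a)$; item 4 has the remaining letters $a$. So the others use each letter of $\Gamma$ once.
- *At $v_j$:* the words of item 1 other than $z_j$ use each letter of $\Lambda\setminus\{c_j,d_j\}$ once, by (S2), and $z_j$ has $c_j$ or $d_j$. The others use each letter of $\Gamma$ once, exactly as before, because $v_j$ is none of the $w_a$ and lies in no $S_b$.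
- *At $w_a$, where $g^{-1}(a)=\{b\}$:* item 1 uses each letter of $\Lambda\setminus\{\eta_{w_a}\}$ once. The two words of this pair have one of $a,b$, and $\eta_{w_a}$. The others use each letter of $\Gamma\setminus\{a,b\}$ once.
- *At $i\in S_b$, where $g(b)=a$ is a hub:* item 1 uses each letter of $\Lambda\setminus\{\eta_i\}$ once. The word of $b$ has $a$, and the word of $a$ has $\eta_i$. Any other $b'\in g^{-1}(a)$ has $i\notin S_{b'}$, so its word has $b'$. Altogether the others use each letter of $\Gamma\setminus\{a,b\}$ once.

In every column the letters are distinct. So these are $t-1$ pairwise disjoint words, all of value $1$, which contradicts that $f$ is a polymorphism. If $\Gamma=\emptyset$, that is, $k=t-1$, the argument is still valid: the empty map is the cover and item 1 alone supplies the $t-1$ words.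

This contradiction proves Proposition 4. With Section 6 it proves Theorem 1, and with Section 2 it proves Theorem 2. $\blacksquare$
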